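\title{Approximating the Diameter of a Weighted Planar Digraph in Near-Linear Time}

\begin{abstract}
We give a deterministic algorithm that computes a $(1+\varepsilon)$-approximation of the diameter of a strongly connected planar digraph with $n$ vertices and non-negative arc weights in time $n(\log n)^{O(1/\varepsilon)}$, which is near-linear for every fixed $\varepsilon>0$. The graph is cut recursively along fundamental cycles of a shortest-path out-tree, so that each piece is bounded by a constant number of shortest paths. The distances from a vertex to such a path form, after a shift, a monotone function that can be rounded to $O(1/\varepsilon)$ steps, and the statement that a pair of vertices is far apart becomes a dominance condition in dimension $O(1/\varepsilon)$. The same method approximates all eccentricities and extends to digraphs embedded on a surface of fixed genus.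
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a directed planar graph with $n$ vertices and non-negative arc weights, and let $d(u,v)$ be the distance from $u$ to $v$, the least total weight of a directed walk from $u$ to $v$. We assume that $G$ is strongly connected, so that the \emph{diameter}
\[
D=\max_{u,v\in V}d(u,v)
\]
is finite. For $\varepsilon>0$, a \emph{$(1+\varepsilon)$-approximation} of a quantity $x\ge0$ is a number $\tilde x$ with $x\le\tilde x\le(1+\varepsilon)x$.

Two simple algorithms frame the problem. A planar digraph without loops and parallel arcs has $O(n)$ arcs, so running Dijkstra's algorithm from every vertex computes $D$ exactly in time $O(n^2\log n)$. At the other extreme, fix a vertex $v_0$ and put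
\[
R=\max_{v\in V}\max\bigl(d(v_0,v),\,d(v,v_0)\bigr).
\]
Two runs of Dijkstra's algorithm compute $R$, and $d(u,v)\le d(u,v_0)+d(v_0,v)$ gives
\begin{equation}\label{eq:R}
R\le D\le 2R .
\end{equation}
So $2R$ is a $2$-approximation, found in time $O(n\log n)$. Both ends of \eqref{eq:R} occur: in a star with at least two leaves and arcs of weight $1$ in both directions, $D=2$, while $R=1$ if $v_0$ is the center and $R=2$ if $v_0$ is a leaf. It is natural to ask whether the factor $2$ can be brought arbitrarily close to $1$ without leaving near-linear time.

\begin{quote}
Is there an algorithm that, for every fixed $\varepsilon>0$, computes a $(1+\varepsilon)$-approximation of the diameter of a strongly connected, non-negatively weighted planar digraph in time $\widetilde O(n)$, that is, $n$ times a power of $\log n$?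
\end{quote}

This is Open Problem 8 of \cite{spgig}. For non-negatively weighted \emph{undirected} planar graphs a $(1+\varepsilon)$-approximation can be computed in time $O(n\log^2n)$ for constant $\varepsilon$, which suggests a positive answer. A reason for doubt is given by Example~\ref{ex:cycle} below: the simplest tool for undirected graphs, a bounded set of portals on a shortest path, is not available when arcs cannot be traversed backward. The answer is nevertheless yes. We write $\log=\log_2$.

\begin{theorem}\label{thm:main}
Let $G$ be a strongly connected planar digraph with $n\ge3$ vertices, non-negative arc weights and diameter $D$, and let $0<\varepsilon\le1$. There is a deterministic algorithm that computes $\tilde D$ with $D\le\tilde D\le(1+\varepsilon)D$ in time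
\[
O\Bigl(\frac{n\log^6n}{\varepsilon^2}\Bigr)+O\Bigl(\frac{n\log^2n}{\varepsilon^2}\Bigr)\cdot\binom{\lceil\log n\rceil+3+s_0}{s_0},\qquad s_0=\lceil136/\varepsilon\rceil .
\]
This is $n(\log n)^{O(1/\varepsilon)}$, hence $\widetilde O(n)$ for fixed $\varepsilon$.
\end{theorem}

The excluded cases are trivial: for $\varepsilon>1$ output $2R$, since $D\le2R\le2D\le(1+\varepsilon)D$, and for $n\le2$ compute $D$ exactly. The exponent of the logarithm depends on $\varepsilon$; we do not claim an exponent independent of $\varepsilon$.

Let $e^+(u)=\max_vd(u,v)$ and $e^-(u)=\max_vd(v,u)$ be the out- and in-eccentricity of $u$.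

\begin{theorem}\label{thm:ext}
In the setting of Theorem~\ref{thm:main} the following hold.
\begin{enumerate}
\item[(a)] The running time is at most $n^{1+\eta}\,(1+1/\eta)^{O(1/\varepsilon)}\,(\varepsilon^{-1}\log n)^{O(1)}$ for every $\eta\in(0,1]$, and it is $n^{1+o(1)}$ whenever $1/\varepsilon(n)=o(\log n)$.
\item[(b)] Within the same time bound one obtains, for every vertex $u$, values $\tilde e^{\pm}(u)$ with $e^\pm(u)\le\tilde e^\pm(u)\le e^\pm(u)+\varepsilon D$; a pair $(u,v)$ with $d(u,v)\ge(1-\varepsilon)D$; a $(1+2\varepsilon)$-approximation of $\max(e^+(u),e^-(u))$ for every $u$; and a $(1+2\varepsilon)$-approximation of $\min_u\max(e^+(u),e^-(u))$.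
\item[(c)] Theorem~\ref{thm:main} and parts (a) and (b) hold for strongly connected, non-negatively weighted digraphs given with a cellular embedding, each arc being its own edge, on a closed surface of fixed Euler genus $g$. Here $n$ is the number of vertices plus arcs, $s_0$ becomes $s_g=\lceil17(8+2g)/\varepsilon\rceil$, so that $O(1/\varepsilon)$ becomes $O((g+1)/\varepsilon)$ in the exponents, and the constants depend on $g$.
\end{enumerate}
\end{theorem}

\paragraph{Model and conventions.}
We work on a real RAM with additions, subtractions, comparisons, and multiplication or division by integers and by $\varepsilon$. Weights are arbitrary non-negative reals. A rounding $\lceil x/\delta\rceil$ is needed only when $x$ lies in a known interval containing $O(1/\varepsilon)$ multiples of $\delta$, and is done by binary search among them. The input is assumed to have $O(n)$ arcs; otherwise its size is added to the running times. For a weighted digraph $H$ we write $d_H$ for its distance function, and $d=d_G$.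

We use Dijkstra's algorithm in the following form. Given a digraph $H$ with $\nu$ vertices, $M$ vertices plus arcs, non-negative arc weights, and initial values $y_u\in\mathbb R\cup\{\infty\}$, a \emph{reverse Dijkstra run} computes $\min_{u'}\bigl(d_H(u,u')+y_{u'}\bigr)$ for all $u$ in time $O(M\log(\nu+1))$ with a binary heap. Negative initial values are harmless, since subtracting their minimum from all of them shifts every answer by the same constant.

\section{A single separating path}\label{sec:idea}

From now on $0<\varepsilon\le1$. We delete loops and all but the lightest of parallel arcs with the same tail and head, which does not change distances, fix $v_0$ and compute $R$. If $R=0$ then $D=0$ by \eqref{eq:R} and we output $0$, so we assume $R>0$. Let $T$ be a shortest-path out-tree from $v_0$, as produced by Dijkstra's algorithm: a spanning tree with arcs directed away from $v_0$ in which the path $P_v$ from $v_0$ to $v$ has weight $d(v_0,v)$. We call the paths $P_v$ \emph{root paths} and $p(v)=d(v_0,v)\in[0,R]$ the \emph{position} of $v$. If $a$ is an ancestor of $b$ in $T$, then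
\begin{equation}\label{eq:pos}
d(a,b)=p(b)-p(a),
\end{equation}
because the tree path from $a$ to $b$ has this weight and a lighter walk would give $d(v_0,b)<p(b)$.

By \eqref{eq:R} it suffices to estimate the largest distance with additive error $\varepsilon R$. This section treats the model situation: two vertex sets $A$ and $B$, and vertices $q_1,\dots,q_t$ in this order on one root path, such that every pair $(u,v)\in A\times B$ has a shortest path through some $q_i$. Then
\begin{equation}\label{eq:through}
d(u,v)=\min_{1\le i\le t}\bigl(d(u,q_i)+d(q_i,v)\bigr),
\end{equation}
and we want $\max_{A\times B}d(u,v)$ without looking at all pairs.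

\subsection{Portals and why they fail}

Suppose for a moment that the graph is undirected, and let $\eta>0$. Declare $q_1$ a portal, and declare a later $q_i$ a portal when it is farther than $\eta$ from the previous portal. There are at most $1+R/\eta$ portals, every $q_i$ is within $\eta$ of a portal $z$, and the detour from $q_i$ to $z$ and back gives $d(u,z)+d(z,v)\le d(u,q_i)+d(q_i,v)+2\eta$. For $\eta$ of order $\varepsilon R$, a vertex is therefore described well enough by its $O(1/\varepsilon)$ distances to the portals, each rounded to one of $O(1/\varepsilon)$ values. The number of such descriptions does not depend on $n$, and one can compare all pairs of them. The detour, however, travels along the path in both directions.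

\begin{example}\label{ex:cycle}
Let $G$ be the directed cycle with arcs $q_i\to q_{i+1}$ of weight $0$ for $1\le i<t$ and $q_t\to q_1$ of weight $1$, and let $v_0=q_1$. Then $d(q_i,q_j)$ is $0$ for $i\le j$ and $1$ for $i>j$, so $D=1$. We have $d(q_i,q_{i+1})=0$, whereas $d(q_i,z)+d(z,q_{i+1})\ge1$ for every $z\notin\{q_i,q_{i+1}\}$. A set of portals that serves all pairs with error below $D$ thus meets each of the disjoint pairs $\{q_1,q_2\},\{q_3,q_4\},\dots$ and has at least $\lfloor t/2\rfloor$ elements. Moreover the $t$ functions $j\mapsto d(q_i,q_j)$ differ pairwise by $D$ somewhere, so no useful rounding merges them. Yet each of them is a step function with at most one step; only the place of the step depends on $i$.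
\end{example}

\subsection{Monotone profiles and dominance}

The last sentence of the example is the general picture, once the distances are shifted by the positions. Put $p_i=p(q_i)$ and define the \emph{profiles}
\[
\varphi_u(i)=d(u,q_i)-p_i,\qquad\psi_v(i)=d(q_i,v)+p_i .
\]
The shifts cancel, so \eqref{eq:through} reads $d(u,v)=\min_i(\varphi_u(i)+\psi_v(i))$. By \eqref{eq:pos}, $d(u,q_{i+1})\le d(u,q_i)+p_{i+1}-p_i$ and $d(q_i,v)\le p_{i+1}-p_i+d(q_{i+1},v)$. Hence $\varphi_u$ is non-increasing and $\psi_v$ is non-decreasing, and both take values in $[-R,3R]$. A monotone function with range $O(R)$, rounded up to multiples of a step $\delta$ of order $\varepsilon R$, is determined by the $O(1/\varepsilon)$ indices at which it crosses the levels $k\delta$. The next lemma expresses ``the sum is large everywhere'' by these indices.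

\begin{lemma}\label{lem:break}
Let $\delta>0$, let $K$ be a finite set of integers, and let $\varphi,\psi\colon\{1,\dots,t\}\to\mathbb R$, where $\varphi$ is non-increasing with values in $\{k\delta:k\in K\}$ and $\psi$ is non-decreasing. For an integer $k$ let $\alpha^k=\min\{i:\varphi(i)\le k\delta\}$, or $t+1$ if there is no such $i$, and $\omega^k=\max\{i:\psi(i)\le k\delta\}$, or $0$ if there is no such $i$. Then for every integer $\kappa$
\[
\min_i\bigl(\varphi(i)+\psi(i)\bigr)>\kappa\delta\iff\alpha^k>\omega^{\kappa-k}\ \text{ for all }k\in K .
\]
\end{lemma}

\begin{proof}
By monotonicity $\{i:\varphi(i)\le k\delta\}=[\alpha^k,t]$ and $\{i:\psi(i)\le k'\delta\}=[1,\omega^{k'}]$, and these two ranges of indices intersect exactly when $\alpha^k\le\omega^{k'}$. If $\varphi(i)+\psi(i)\le\kappa\delta$, then $k=\varphi(i)/\delta$ lies in $K$ and $i$ belongs to both ranges for $k'=\kappa-k$. Conversely, an index $i$ in both ranges for some $k$ and $k'=\kappa-k$ has $\varphi(i)+\psi(i)\le k\delta+(\kappa-k)\delta=\kappa\delta$.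
\end{proof}

The left sides $\alpha^k$ depend only on $u$ and the right sides $\omega^{\kappa-k}$ only on $v$. So each $u\in A$ and each $v\in B$ becomes a point of $\mathbb Z^K$, and the pair is far apart exactly when the point of $u$ exceeds the point of $v$ in every coordinate; we say that it \emph{dominates} it.

\begin{figure}[t]
\centering
\begin{tikzpicture}[>=stealth]
\node (q1) at (0,0) {$q_1$};
\node (q2) at (2,0) {$q_2$};
\node (q3) at (4,0) {$q_3$};
\node (a) at (2,2.4) {$a$};
\node (c) at (1.6,0.9) {$a'$};
\node (b) at (2,-2.4) {$b$};
\node (e) at (2.4,-0.9) {$b'$};
\draw[->,very thick] (q1) -- node[below] {\small 1} (q2);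
\draw[->,very thick] (q2) -- node[above] {\small 1} (q3);
\draw[->] (a) -- node[above left] {\small 2} (q1);
\draw[->] (a) -- node[above right] {\small 1} (q3);
\draw[->] (c) -- node[pos=0.35,below] {\small 3} (q1);
\draw[->] (c) -- node[right] {\small 1} (q2);
\draw[->] (q1) -- node[below left] {\small 1} (b);
\draw[->] (q3) -- node[below right] {\small 1} (b);
\draw[->] (q2) -- node[left] {\small 0} (e);
\draw[->] (q3) -- node[pos=0.65,above] {\small 2} (e);
\end{tikzpicture}
\caption{A weighted planar digraph in which every walk from $\{a,a'\}$ to $\{b,b'\}$ passes through the shortest path $q_1\to q_2\to q_3$ (thick).}\label{fig:ex}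
\end{figure}

\begin{example}\label{ex:hand}
In Figure~\ref{fig:ex} let $A=\{a,a'\}$, $B=\{b,b'\}$ and $(p_1,p_2,p_3)=(0,1,2)$. The graph is only a fragment and is not strongly connected, which plays no role here. The distances from $a$ to $q_1,q_2,q_3$ are $2,3,1$, those from $a'$ are $3,1,2$; the distances from $q_1,q_2,q_3$ to $b$ are $1,2,1$, those to $b'$ are $1,0,2$. None of these sequences is monotone, but the profiles are:
\[
\varphi_a=(2,2,-1),\quad\varphi_{a'}=(3,0,0),\quad\psi_b=(1,3,3),\quad\psi_{b'}=(1,1,4).
\]
Take $\delta=1$, $K=\{-1,0,1,2,3\}$ and $\kappa=2$. Reading off the crossing indices gives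
\[
\begin{array}{c|ccccc}
k&-1&0&1&2&3\\\hline
\alpha_a^k&3&3&3&1&1\\
\alpha_{a'}^k&4&2&2&2&1\\\hline
\omega_b^{2-k}&3&1&1&0&0\\
\omega_{b'}^{2-k}&2&2&2&0&0
\end{array}
\]
The row of $a$ dominates the row of $b'$ but not that of $b$ (column $k=-1$), and the row of $a'$ dominates the row of $b$ but not that of $b'$ (column $k=0$). Indeed, adding the profiles gives $d(a,b')=\min(3,3,3)=3$, $d(a,b)=\min(3,5,2)=2$, $d(a',b)=\min(4,3,3)=3$ and $d(a',b')=\min(4,1,4)=1$.
\end{example}

\subsection{What remains to be done}

Four things separate this picture from an algorithm.
\begin{enumerate}
\item One must decide quickly which points of $A$ dominate a point of $B$. Divide and conquer does this at cost $(\log n)^{O(1/\varepsilon)}$ per point (Section~\ref{sec:dom}).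
\item Exact profiles cost one Dijkstra run per index $i$, and $t$ may be of order $n$. We compute approximate profiles of all vertices at once in near-linear time, in an arbitrary digraph (Section~\ref{sec:lists}).
\item One path does not separate all pairs. Planarity gives a recursive decomposition of depth $O(\log n)$ in which every pair is separated, in some piece, by at most eight root paths (Section~\ref{sec:clusters}).
\item Within a piece we need distances of $G$, whose shortest paths may leave the piece, but we may spend only time near-linear in the size of the piece. We pass approximate distances down the recursion through sparse auxiliary graphs (Section~\ref{sec:aux}).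
\end{enumerate}
Section~\ref{sec:est} assembles the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:ext} proves Theorem~\ref{thm:ext}.

\section{Dominance in fixed dimension}\label{sec:dom}

In dimension $1$, a point $a$ dominates some $b\in B$ if and only if it exceeds $\min B$. In higher dimension we split all points at the median of the last coordinate. A pair on the same side is handled recursively; for a pair on opposite sides the last coordinate is decided, and the dimension drops.

\begin{lemma}\label{lem:dom}
Let $A,B\subset\mathbb Z^s$ be finite multisets with $|A|+|B|\le\nu$, and let $\ell=\lceil\log\nu\rceil$. In time $O\bigl(s\nu\log\nu+s\nu\binom{\ell+s}{s}\bigr)$ one can decide for each $a\in A$ whether some $b\in B$ has $b_i<a_i$ for all $i$, and produce such a $b$ if it exists.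
\end{lemma}

\begin{proof}
Sort $A\cup B$ by each coordinate, placing points of $A$ before points of $B$ in case of ties; this costs $O(s\nu\log\nu)$. An \emph{instance of dimension $s'$} is a pair $(A',B')$ of sub-multisets such that $b_i<a_i$ for all $a\in A'$, $b\in B'$ and $i>s'$, stored as $s'$ lists sorted by the first $s'$ coordinates. We start with $(A,B)$ in dimension $s$. If $A'$ or $B'$ is empty, stop. If $s'=1$, let $b$ minimize the first coordinate in $B'$ and record $b$ as a witness for every $a\in A'$ with $b_1<a_1$. Otherwise cut the list for coordinate $s'$ into a first half $F$ and a second half $S$, each of size at most half the size of the instance rounded up, and recurse on $(A'\cap F,B'\cap F)$ and $(A'\cap S,B'\cap S)$ in dimension $s'$ and on $(A'\cap S,B'\cap F)$ in dimension $s'-1$.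

If $a\in S$ and $b\in F$, then $b$ precedes $a$, so $b_{s'}<a_{s'}$ by the tie rule, and the third call is a valid instance. Hence every recorded witness is correct. If $a\in F$ and $b\in S$, then $a$ precedes $b$, so $b_{s'}\ge a_{s'}$ and $a$ does not dominate $b$. Hence a dominating pair $(a,b)$ in an instance that is split passes to one of the three calls. Since the size or the dimension decreases in each call, the pair reaches an instance of dimension $1$, where $a$ receives a witness.

To split an instance, mark each point $F$ or $S$ and scan the lists, appending each entry to at most two new lists, which stay sorted. Since the instance has at least two points, this work, with the overhead of the three calls, is at most $c=O(s)$ per point, and the same bound holds in the two base cases. Let $\tau(s',\ell')$ be the largest total cost charged to one point within an instance of dimension $s'$ with at most $2^{\ell'}$ points, including all its recursive calls. A point enters exactly one call of dimension $s'$, which has at most $2^{\ell'-1}$ points, and at most one call of dimension $s'-1$. An instance with $\ell'=0$ has an empty side. Thus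
\[
\tau(s',\ell')\le\tau(s',\ell'-1)+\tau(s'-1,\ell')+c,\qquad\tau(1,\ell')\le c,\qquad\tau(s',0)\le c .
\]
By induction $\tau(s',\ell')\le c\bigl(2\binom{\ell'+s'}{s'}-1\bigr)$: in the base cases the binomial coefficient is at least $1$, and Pascal's rule gives
\[
\Bigl(2\tbinom{\ell'-1+s'}{s'}-1\Bigr)+\Bigl(2\tbinom{\ell'+s'-1}{s'-1}-1\Bigr)+1=2\tbinom{\ell'+s'}{s'}-1 .
\]
Summing over the $\nu$ points gives the bound.
\end{proof}

\section{Portal lists}\label{sec:lists}

Example~\ref{ex:cycle} rules out a common set of portals, but not portals that depend on the vertex. A monotone profile $\varphi_u$ of bounded range has few indices at which it has dropped substantially since the last such index, and these serve as the portals of $u$. The task is to find them for all $u$ without $t$ full Dijkstra runs.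

We run a binary search on the index for all vertices simultaneously. If the profile of $w$ has nearly equal values at the two ends of an interval of indices, then by monotonicity it is nearly constant on the interval. Such a vertex needs no further search there, and it can even be removed from the graph: if a shortest path from $u$ to $q_m$ passes through $w$, then $\varphi_u(m)$ equals the distance from $u$ to $w$ plus $\varphi_w(m)$, and the last term is approximately known. A vertex stays only in intervals over which its profile drops by more than a threshold $\beta$, and there are few of these at each depth. In Example~\ref{ex:cycle} with $\beta<1$, the vertex $q_i$ stays in $[l,r]$ exactly when $l<i\le r$, so the intervals of one depth work on disjoint vertex sets. The price is an error of $\beta$ per depth.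

The lemma makes no use of planarity; it will be applied to auxiliary graphs that need not be planar. A pair $(i,\lambda)$ in the list of $u$ should be read as a virtual arc $u\to q_i$ of weight $\lambda$.

\begin{lemma}\label{lem:lists}
Let $H$ be a digraph with vertex set $V_H$ and non-negative weights, and let $M$ be its number of vertices plus arcs. Let $q_1,\dots,q_t$ $(t\ge1)$ be distinct vertices and $p_1\le\dots\le p_t$ reals with $p_t-p_1\le R$, such that $H$ has arcs $q_i\to q_{i+1}$ of weight $p_{i+1}-p_i$. Assume $d_H(u,q_i)\le\Delta$ for all $u$ and $i$. Let $\beta>0$ and $\gamma\ge\beta(\lceil\log t\rceil+1)$. In time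
\[
O\Bigl(M\Bigl(1+\frac{\Delta+R}{\beta}\Bigr)\log(t+1)\log(|V_H|+1)\Bigr)
\]
one can compute for every $u\in V_H$ a list $L(u)$ of pairs $(i,\lambda)$, sorted by $i$ and containing the index $1$, such that
\begin{enumerate}
\item[(i)] $\lambda\ge d_H(u,q_i)$ for all $(i,\lambda)\in L(u)$;
\item[(ii)] for each $j$ there is $(i,\lambda)\in L(u)$ with $i\le j$ and $\lambda-p_i\le d_H(u,q_j)-p_j+2\gamma$;
\item[(iii)] $|L(u)|\le1+(\Delta+R)/\gamma$, and $\lambda-p_i$ is strictly decreasing along the list and at most $d_H(u,q_1)-p_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
In this proof $\varphi_u(i)=d_H(u,q_i)-p_i$. The arcs $q_i\to q_{i+1}$ make $\varphi_u$ non-increasing, and $\varphi_u(1)-\varphi_u(t)\le d_H(u,q_1)+p_t-p_1\le\Delta+R$. We write $\mathrm{wt}(u,w)$ for the weight of an arc from $u$ to $w$.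

\medskip\noindent\emph{The recursion.}
We compute estimates $\hat\varphi_u(i)$ for some pairs $(u,i)$; such an $i$ is \emph{computed for $u$}. Two reverse Dijkstra runs give $\hat\varphi_u(1)=\varphi_u(1)$ and $\hat\varphi_u(t)=\varphi_u(t)$ for all $u$. The recursion visits intervals of indices, starting with $[1,t]$ at depth $0$. An interval $I=[l,r]$ receives a vertex set $U'$, with $U'=V_H$ for $[1,t]$, and values $\hat\varphi_w(l)\ge\hat\varphi_w(r)$ for all $w\in U'$. The \emph{active set} is
\[
U_I=\{w\in U':\hat\varphi_w(l)-\hat\varphi_w(r)>\beta\}.
\]
Each $w\in U'\setminus U_I$ is \emph{frozen at $I$} with the value $f_w=\hat\varphi_w(l)$, which is used in $I$ and in all intervals below $I$. Thus at $I$ every vertex outside $U_I$ has a frozen value, assigned at $I$ or at an ancestor of $I$. If $r-l\le1$ or $U_I=\emptyset$, we return. Otherwise $I$ is \emph{split} at $m=\lfloor(l+r)/2\rfloor$. For $u\in U_I$ let $x_u$ be the minimum of $\mathrm{wt}(u,w)+f_w$ over the arcs $(u,w)$ with $w\notin U_I$, or $\infty$ if there is none. One reverse Dijkstra run in the induced subgraph $H[U_I]$ computes, for all $u\in U_I$,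
\[
\tilde\varphi_u(m)=\min\Bigl(\min_{u'\in U_I}\bigl(d_{H[U_I]}(u,u')+x_{u'}\bigr),\ d_{H[U_I]}(u,q_m)-p_m\Bigr),
\]
where the last term is present only if $q_m\in U_I$. We clamp this value between the values at the ends,
\[
\hat\varphi_u(m)=\min\bigl(\hat\varphi_u(l),\max(\hat\varphi_u(r),\tilde\varphi_u(m))\bigr),
\]
and recurse on $[l,m]$ and then on $[m,r]$, both with $U'=U_I$. Because of the clamping, all values of $u$ computed inside $[l,r]$ lie between $\hat\varphi_u(l)$ and $\hat\varphi_u(r)$, so the computed values of $u$ are non-increasing in the index, although they carry errors. The time analysis depends on this.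

\medskip\noindent\emph{The error.}
We show by induction on $k$ that a value computed at the midpoint $m$ of an interval $I=[l,r]$ of depth $k$ satisfies
\begin{equation}\label{eq:err}
\varphi_u(m)\le\hat\varphi_u(m)\le\varphi_u(m)+(k+1)\beta .
\end{equation}
An endpoint of an interval of depth at most $k$ is $1$, $t$, or a midpoint of depth at most $k-1$, so by induction the values there exceed the true ones by an amount in $[0,k\beta]$. Let $w\notin U_I$ be frozen at $J=[l_J,r_J]\supseteq I$, of depth at most $k$. Since $l_J\le m\le r_J$,
\[
f_w\ge\varphi_w(l_J)\ge\varphi_w(m),\qquad f_w\le\hat\varphi_w(r_J)+\beta\le\varphi_w(r_J)+(k+1)\beta\le\varphi_w(m)+(k+1)\beta .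
\]
The first chain gives $d_{H[U_I]}(u,u')+\mathrm{wt}(u',w)+f_w\ge d_H(u,w)+\varphi_w(m)\ge\varphi_u(m)$ for every arc $(u',w)$ leaving $U_I$, and $d_{H[U_I]}(u,q_m)-p_m\ge\varphi_u(m)$; hence $\tilde\varphi_u(m)\ge\varphi_u(m)$. For the upper bound take a shortest path from $u$ to $q_m$ in $H$. If it stays in $U_I$, then $\tilde\varphi_u(m)\le\varphi_u(m)$. Otherwise let $w$ be its first vertex outside $U_I$, possibly $q_m$ itself. The part before $w$ lies in $U_I$, so
\[
\tilde\varphi_u(m)\le d_H(u,w)+f_w\le d_H(u,w)+\varphi_w(m)+(k+1)\beta=\varphi_u(m)+(k+1)\beta .
\]
Clamping preserves both bounds. The value $\hat\varphi_u(m)$ is a minimum of $\hat\varphi_u(l)\ge\varphi_u(l)\ge\varphi_u(m)$ and a number at least $\tilde\varphi_u(m)$, and it is at most the maximum of $\tilde\varphi_u(m)$ and $\hat\varphi_u(r)\le\varphi_u(r)+k\beta\le\varphi_u(m)+k\beta$. This proves \eqref{eq:err}.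

An interval of depth $k$ has $r-l\le\lceil(t-1)/2^k\rceil$. If it is split, then $r-l\ge2$, so $2^k<t-1$ and $k\le\lceil\log t\rceil-1$. Therefore every computed value has error at most $\lceil\log t\rceil\beta\le\gamma-\beta$.

\medskip\noindent\emph{The lists.}
Fix $u$ and $j$. We claim that some $i\le j$ computed for $u$ has $\hat\varphi_u(i)\le\varphi_u(j)+\gamma$. If $j$ is computed for $u$, take $i=j$. Otherwise $1<j<t$. Whenever $j$ lies strictly inside an interval at which $u$ is active, that interval is split, its midpoint is computed for $u$ and so differs from $j$, and $j$ lies strictly inside a child, to which $u$ is passed. Lengths decrease, so $j$ lies strictly inside some $[l,r]$ at which $u$ is frozen. Then $\hat\varphi_u(l)\le\hat\varphi_u(r)+\beta\le\varphi_u(r)+\gamma\le\varphi_u(j)+\gamma$, and $i=l$ works.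

Scan the indices computed for $u$ in increasing order. Keep the index $1$, and keep a later index if and only if its value is smaller than the last kept value minus $\gamma$. For each kept $i$ store $(i,\hat\varphi_u(i)+p_i)$. Then (i) is the lower bound in \eqref{eq:err}. For (ii), take $i$ from the claim and let $i'$ be the last kept index with $i'\le i$; either $i'=i$ or $i$ was rejected in comparison with $i'$, so $\hat\varphi_u(i')\le\hat\varphi_u(i)+\gamma\le\varphi_u(j)+2\gamma$. For (iii), the kept values start at $\varphi_u(1)$, drop by more than $\gamma$ in each step, and stay at least $\hat\varphi_u(t)=\varphi_u(t)\ge\varphi_u(1)-(\Delta+R)$.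

\medskip\noindent\emph{The time.}
An interval must not scan vertices frozen above it. So $I$ receives, besides $U'$ and the values at $l$ and $r$, for each $u\in U'$ the list of arcs from $u$ into $U'$ and the number $x'_u$, the minimum of $\mathrm{wt}(u,w)+f_w$ over arcs with $w\notin U'$. A scan of $U'$ marks $U_I$ in an array and assigns the new frozen values. For $u\in U_I$, a scan of its arc list keeps the arcs with head in $U_I$ and uses those with head in $U'\setminus U_I$ to lower $x'_u$ to $x_u$. With $\deg^+$ the out-degree in $H$, this costs $O\bigl(\sum_{u\in U'}(1+\deg^+u)\bigr)$, which is $O(M)$ at the root and is otherwise charged to the active set of the parent; each parent is charged twice. The Dijkstra run costs $O(\log(|V_H|+1))\sum_{u\in U_I}(1+\deg^+u)$. Appending $m$ to the record of each $u\in U_I$ between the two recursive calls produces the computed indices in increasing order. The total is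
\[
O(\log(|V_H|+1))\cdot\Bigl(M+\sum_I\sum_{u\in U_I}(1+\deg^+u)\Bigr).
\]
The intervals of one depth have disjoint interiors and the computed values of $u$ are monotone, so the drops $\hat\varphi_u(l)-\hat\varphi_u(r)$ over the intervals of one depth at which $u$ is active sum to at most $\hat\varphi_u(1)-\hat\varphi_u(t)\le\Delta+R$. Each exceeds $\beta$, so $u$ is active in at most $(\Delta+R)/\beta$ intervals per depth, and there are $O(\log(t+1))$ depths.
\end{proof}

\section{Clusters bounded by root paths}\label{sec:clusters}

We now cut the plane into pieces whose boundaries lie on few root paths. An edge $xy$ outside $T$ closes a cycle with $T$ that lies in $P_x\cup P_y$ apart from the edge itself, and this cycle separates the faces into two classes. In a triangulation the edges outside $T$ form a tree on the faces of maximum degree $3$, so cutting along such cycles is the same as cutting edges of a tree.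

\subsection{The triangulation and its cotree}

An embedding of a connected multigraph in the plane is described combinatorially by the cyclic order of the edge-ends around each vertex. Two consecutive edge-ends at $v$ bound a \emph{corner} at $v$. Each corner lies in one face; each edge has two \emph{sides}, each lying in one face, possibly both in the same face; and the two corners next to an edge-end lie in the faces of the two sides of that edge. The \emph{facial walk} of a face lists its corners and sides in cyclic order, and its length is the number of sides. A vertex \emph{touches} a face if it has a corner in it. Euler's formula says that the numbers of vertices, edges and faces satisfy $n-|\text{edges}|+N=2$. The \emph{dual graph} has the faces as nodes and, for each edge, a dual edge joining the faces of its two sides; we identify an edge with its dual.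

Compute in linear time an embedding of the simple undirected graph underlying $G$; each of its edges carries one or two arcs of $G$. A facial walk of length $1$ needs a loop, and one of length $2$ needs two parallel edges or a single edge with both ends of degree $1$. As the graph is simple, connected and has $n\ge3$ vertices, every facial walk has length at least $3$. In each face with facial walk $v_1,\dots,v_k$, $k\ge4$, insert \emph{dummy edges} $v_1v_3,\dots,v_1v_{k-1}$ between the corresponding corners. They carry no arcs. They may be loops or parallel to other edges (for a path on three vertices, with $v_1$ the middle vertex, the dummy edge $v_1v_3$ is a loop), which is why we argue with corners and sides. Now every facial walk has length $3$, so $3N$ is twice the number of edges, and Euler's formula gives $3n-6$ edges and $N=2n-4\ge2$ faces. The edges of $T$ form a spanning tree of this plane multigraph.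

A set of edges is \emph{even} if it has even degree at every vertex, loops counting twice. Even sets are closed under symmetric difference $\oplus$, and the only even subset of a forest is $\emptyset$, since a nonempty forest has a vertex of degree $1$. For an edge $e=xy$ outside $T$, the \emph{fundamental cycle} $C(e)$ consists of $e$ and the path of $T$ between $x$ and $y$ (only $e$ if $e$ is a loop). It is even, $e$ is its only edge outside $T$, and its vertices lie in $P_x\cup P_y$. For a set $F$ of faces, let $\mathrm{cut}(F)$ be the set of edges with exactly one side in $F$. The following parity argument replaces all topology.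

\begin{lemma}\label{lem:parity}
For every set $F$ of faces, $\mathrm{cut}(F)$ is even. If a vertex $v$ touches a face in $F$ and a face outside $F$, then some edge at $v$ lies in $\mathrm{cut}(F)$.
\end{lemma}

\begin{proof}
Go once around $v$ and record whether the current corner lies in $F$. The record changes exactly when we cross an end of an edge of $\mathrm{cut}(F)$. It changes an even number of times, and at least once if both kinds of corners occur.
\end{proof}

\begin{lemma}\label{lem:cotree}
The duals of the edges outside $T$ form a spanning tree $T^*$ of the dual graph, of maximum degree at most $3$.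
\end{lemma}

\begin{proof}
Suppose these dual edges do not connect all faces. Then some proper nonempty set $F$ of faces has $\mathrm{cut}(F)\subseteq T$, and $\mathrm{cut}(F)=\emptyset$ because it is even. By Lemma~\ref{lem:parity}, at each vertex all corners agree on membership in $F$. The two ends of an edge touch a common face, so adjacent vertices agree, and by connectivity all corners agree. Every face has a corner, so $F$ is empty or contains every face, a contradiction. The number of edges outside $T$ is $(3n-6)-(n-1)=N-1$, so the connected graph they form on $N$ nodes is a tree. A face has three sides, which bounds the degree.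
\end{proof}

\subsection{A hierarchy with at most three boundary edges}

A \emph{cluster} is a nonempty set $X$ of faces that is connected in $T^*$. Its \emph{boundary} $\partial X$ is the set of edges of $T^*$ with exactly one end in $X$, and $b(X)=|\partial X|$. Each boundary edge will contribute two root paths, and the number of root paths multiplies the dimension in Lemma~\ref{lem:dom}, so $b(X)$ must stay bounded by a constant. A balanced cut may raise $b$ by one at each level; we therefore interleave balanced cuts with cuts that separate the boundary edges. Recall that a tree with $s$ nodes has a \emph{centroid}, a node whose deletion leaves components of at most $s/2$ nodes, and that any three nodes of a tree, not necessarily distinct, have a \emph{median}, the unique node common to the three paths between pairs of them. Both are found in time $O(s)$.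

\begin{lemma}\label{lem:hier}
In time $O(n\log n)$ one can build a binary hierarchy of clusters in which the root is the set of all faces, the leaves are single faces, each internal cluster $X$ is split into children $X_1,X_2$ by deleting one edge of $T^*[X]$, every cluster has $b(X)\le3$, and the depth $h$ is at most $4\log_{6/5}N=O(\log n)$.
\end{lemma}

\begin{proof}
The root has $b=0$. Let $X$ be a cluster with $s=|X|\ge2$ and $b(X)\le3$. Cutting an edge $e$ gives $\partial X_i\subseteq\partial X\cup\{e\}$.

\emph{Step A: $b(X)\le2$.} Let $c$ be a centroid of $T^*[X]$. The at most three components of $T^*[X]-c$ have $s-1$ nodes in total, so the largest has between $(s-1)/3$ and $s/2$ nodes. Cut the edge joining it to $c$. Both parts have at most $s-(s-1)/3=(2s+1)/3\le5s/6$ nodes, and $b\le3$.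

\emph{Step B: $b(X)=3$.} Let $a_1,a_2,a_3$ be the ends in $X$ of the three boundary edges and $c$ their median. Each component of $T^*[X]-c$ contains at most one $a_i$, counted with multiplicity, since otherwise the path between two of them avoids $c$. If $o$ of the $a_i$ equal $c$ and $j$ edges of $T^*[X]$ are at $c$, then $j\ge3-o$ by the previous sentence and $o+j\le3$ by the degree bound. So $j=3-o$, every component contains exactly one $a_i$, and $j\ge1$ because $s\ge2$. Cut any edge $e$ of $T^*[X]$ at $c$. The part without $c$ has $b=2$. The part with $c$ has $b=3$; the ends of its boundary edges are $c$ and the two remaining $a_i$, and $c$ lies on the path between these two, so the median is again $c$, now with $j$ smaller by one.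

On a path from the root to a leaf, a run of consecutive steps B thus keeps the same $c$, lowers $j\le3$ each time, and has length at most $3$. The first step is a step A, so every run follows a step A. Each step A multiplies the size by at most $5/6$, so there are at most $\log_{6/5}N$ of them and $h\le4\log_{6/5}N$. A split costs $O(|X|)$, and clusters of equal depth are disjoint.
\end{proof}

For a cluster $X$ define:
\begin{itemize}
\item $V(X)$, the set of vertices touching a face of $X$, so $|V(X)|\le3|X|$;
\item $E(X)$, the set of arcs of $G$ on edges with a side in a face of $X$, so $|E(X)|\le6|X|$ and both ends of such an arc lie in $V(X)$;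
\item $\mathcal P(X)$, the set of root paths $P_z$ with $z$ an endpoint of an edge of $\partial X$, so $|\mathcal P(X)|\le6$;
\item $\partial V(X)$, the set of vertices of $V(X)$ on a path of $\mathcal P(X)$;
\item if $X$ is split by the edge $e=xy$, the set $\mathcal Q(X)=\mathcal P(X)\cup\{P_x,P_y\}$, so $|\mathcal Q(X)|\le8$.
\end{itemize}
The root has $V(X)=V$ and $E(X)=E$. For internal $X$ we have $V(X)=V(X_1)\cup V(X_2)$ and $E(X)=E(X_1)\cup E(X_2)$. The edges of $\partial X$ and the splitting edge have a side in $X$, so their endpoints lie in $V(X)$, and every path of $\mathcal P(X)$ or $\mathcal Q(X)$ meets $V(X)$. A root path may leave $V(X)$ and return; we only ever use its intersection with $V(X)$. Finally,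
\begin{equation}\label{eq:sum}
\sum_X|X|\le(h+1)N=O(n\log n).
\end{equation}

\subsection{Separation}

\begin{lemma}\label{lem:bdry}
\begin{enumerate}
\item[(a)] A vertex that touches a face in $X$ and a face outside $X$ lies in $\partial V(X)$.
\item[(b)] If $X$ is split by $e=xy$ into $X_1,X_2$, then $V(X_1)\cap V(X_2)\subseteq P_x\cup P_y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e=xy$ be any edge of $T^*$ and $F$ a component of $T^*-e$. The only edge of $\mathrm{cut}(F)$ outside $T$ is $e$, so $\mathrm{cut}(F)\oplus C(e)$ is an even subset of $T$. It is empty, that is, $\mathrm{cut}(F)=C(e)$. By Lemma~\ref{lem:parity}, a vertex touching faces in both components of $T^*-e$ lies on $C(e)$, hence in $P_x\cup P_y$. This gives (b), since $X_1$ and $X_2$ lie in different components of $T^*-e$. For (a), let $v$ touch $f\in X$ and $f'\notin X$. The path of $T^*$ from $f$ to $f'$ uses an edge $e'\in\partial X$, so $f$ and $f'$ lie in different components of $T^*-e'$, and $v$ lies on a root path to an endpoint of $e'$.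
\end{proof}

The rest of the proof uses the embedding only through the size bounds above and the following consequence for walks.

\begin{lemma}\label{lem:walk}
Let $\pi$ be a walk in $G$ from $u$ to $v$.
\begin{enumerate}
\item[(a)] If $u,v\in V(X)$, then either $\pi$ uses only arcs of $E(X)$, or $\pi$ visits vertices $a$ and later $b$ of $\partial V(X)$ such that the parts of $\pi$ from $u$ to $a$ and from $b$ to $v$ use only arcs of $E(X)$.
\item[(b)] If $X$ is internal and $u,v$ lie in $V(X_1),V(X_2)$ in either order, then $\pi$ visits a vertex of $V(X)$ on a path of $\mathcal Q(X)$.
\end{enumerate}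
\end{lemma}

\begin{proof}
(a) Let $a$ be the tail of the first arc of $\pi$ outside $E(X)$. Then $a\in V(X)$, because $a=u$ or the preceding arc is in $E(X)$. Both sides of the edge carrying the arc lie outside $X$, so $a$ touches a face outside $X$, and $a\in\partial V(X)$ by Lemma~\ref{lem:bdry}(a). Let $b$ be the head of the last arc outside $E(X)$. Then $b=v$ or the next arc is in $E(X)$, so $b\in V(X)$, and $b\in\partial V(X)$ for the same reason.

(b) If $\pi$ leaves $E(X)$, the vertex $a$ of part (a) works, as $\mathcal P(X)\subseteq\mathcal Q(X)$. Otherwise every arc is in $E(X_1)$ or $E(X_2)$. Name the children so that $u\in V(X_1)$ and $v\in V(X_2)$, and let $z$ be the first vertex of $\pi$ in $V(X_2)$. If $z$ is the start, then $z=u\in V(X_1)$. Otherwise the arc entering $z$ has its tail outside $V(X_2)$, so it lies in $E(X_1)$ and $z\in V(X_1)$. By Lemma~\ref{lem:bdry}(b), $z\in P_x\cup P_y$.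
\end{proof}

\section{Auxiliary graphs}\label{sec:aux}

To compute profiles for the vertices of a cluster $X$ we need a graph on $V(X)$ of size near $|X|$ whose distances approximate those of $G$. The subgraph $(V(X),E(X))$ misses the walks that leave $X$. By Lemma~\ref{lem:walk}(a) it would suffice to add an arc for every pair of vertices of $\partial V(X)$, but nothing bounds $|\partial V(X)|$ better than $|V(X)|$, and the number of arcs could be quadratic. Since $\partial V(X)$ lies on at most six root paths, portal lists give a sparse substitute: to go from $a$ to $b$ on a path $P$, take a virtual arc from $a$ to a portal on $P$ before $b$ and then follow $P$ forward. The lists for a child are computed in the graph of its parent, so the error grows by $2\gamma$ per level, and we choose $\gamma$ accordingly: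
\[
\gamma=\frac{\varepsilon R}{8(h+1)},\qquad\beta=\frac{\gamma}{\lceil\log n\rceil+1},\qquad\Delta=3R .
\]
All applications of Lemma~\ref{lem:lists} use these values and have $t\le n$, so that $\gamma\ge\beta(\lceil\log t\rceil+1)$, and every list has at most $1+4R/\gamma=O(\log n/\varepsilon)$ entries.

Call an arc between two vertices of $V$ \emph{safe} if its weight is at least the distance in $G$ from its tail to its head. By the triangle inequality, a digraph $H$ on a subset of $V$ has $d_H\ge d$ if all its arcs are safe; conversely $d_H\ge d$ makes every arc safe. For a root path $P$ and a set $W\subseteq V$ meeting it, let $q_1,\dots,q_t$ be the vertices of $P\cap W$ in their order along $P$ and $p_i=p(q_i)$. The \emph{path arcs} of $(P,W)$ are the arcs $q_i\to q_{i+1}$ of weight $p_{i+1}-p_i$, which equals $d(q_i,q_{i+1})$ by \eqref{eq:pos}; they are safe. The sequence is found in time $O(|W|\log n)$: a vertex $q$ lies on $P_z$ if and only if the preorder number of $z$ in $T$ falls in the range of preorder numbers of the subtree of $q$, and we sort by the number of arcs from $v_0$, since positions may tie.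

\begin{lemma}\label{lem:aux}
For every cluster $X$ there is a digraph $H_X$ on $V(X)$ with $O(|X|\log n/\varepsilon)$ vertices plus arcs and
\begin{equation}\label{eq:aux}
d(u,v)\le d_{H_X}(u,v)\le d(u,v)+2\gamma\cdot\mathrm{depth}(X)\qquad(u,v\in V(X)).
\end{equation}
The root has $H_X=G$, and for a child $Y$ of $X$ the graph $H_Y$ is obtained from at most six applications of Lemma~\ref{lem:lists} to $H_X$ with path arcs added.
\end{lemma}

Since $2\gamma h\le\varepsilon R/4\le R$ and $D\le2R$, \eqref{eq:aux} implies that all distances in $H_X$ are at most $3R=\Delta$. If $H$ arises from $H_X$ by adding path arcs, then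
\begin{equation}\label{eq:sand}
d\le d_H\le d_{H_X}\le\Delta\quad\text{on }V(X),
\end{equation}
because all arcs of $H$ are safe and adding arcs does not increase distances.

\begin{proof}[Proof of Lemma~\ref{lem:aux}]
We use induction on the depth; the root satisfies \eqref{eq:aux} with equality and has at most $9|X|$ vertices plus arcs. Let $Y$ be a child of $X$. For each $P\in\mathcal P(Y)$ let $H$ be $H_X$ with the path arcs of $(P,V(Y))$, and apply Lemma~\ref{lem:lists} to $H$ and the sequence $q_1,\dots,q_t$ of $P\cap V(Y)$; the hypotheses hold by \eqref{eq:sand} and $p_i\in[0,R]$. Let $H_Y$ consist of the arcs of $E(Y)$, the path arcs of $(P,V(Y))$ for all $P\in\mathcal P(Y)$, and, for all $a\in\partial V(Y)$, $P\in\mathcal P(Y)$ and $(i,\lambda)$ in the list of $a$ for $P$, a \emph{list arc} $a\to q_i$ of weight $\lambda$. There are at most $6|V(Y)|(1+4R/\gamma)$ list arcs, which gives the size bound.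

List arcs are safe, as $\lambda\ge d_H(a,q_i)\ge d(a,q_i)$, so $d_{H_Y}\ge d$. For the upper bound let $\pi$ be a shortest path from $u$ to $v$ in $G$, with $u,v\in V(Y)$. If $\pi$ uses only arcs of $E(Y)$, then $d_{H_Y}(u,v)\le d(u,v)$. Otherwise take $a,b$ from Lemma~\ref{lem:walk}(a), with $b=q_j$ on $P\in\mathcal P(Y)$. By Lemma~\ref{lem:lists}(ii) there is a list arc $a\to q_i$ with $i\le j$ such that this arc followed by path arcs to $q_j$ has weight
\[
\lambda+p_j-p_i\le d_H(a,b)+2\gamma\le d(a,b)+2\gamma\cdot\mathrm{depth}(X)+2\gamma .
\]
The part of $\pi$ from $a$ to $b$ has weight $d(a,b)$, and the remaining two parts lie in $E(Y)$. Replacing the middle part proves \eqref{eq:aux} for $Y$. Only one replacement is made, however often $\pi$ leaves $Y$.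
\end{proof}

\section{Estimates for all pairs}\label{sec:est}

Let $(u,v)$ be a pair of vertices. Descend from the root as long as some child contains both $u$ and $v$ in its vertex set. We stop either at a leaf $X$ with $u,v\in V(X)$, or at an internal cluster $X$ with $u$ and $v$ in the vertex sets of different children. Accordingly, a leaf $X$ \emph{treats} the pairs in $V(X)\times V(X)$, and an internal cluster $X$ treats the pairs in $A\times B$ for $(A,B)=(V(X_1),V(X_2))$ and for $(A,B)=(V(X_2),V(X_1))$. Every pair is treated at least once. We define an estimate $\mathrm{est}_X(u,v)$ for each treated pair with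
\begin{equation}\label{eq:est}
d(u,v)\le\mathrm{est}_X(u,v)\le d(u,v)+\varepsilon R ,
\end{equation}
and compute $\max_v\mathrm{est}_X(u,v)$ for all $u$. A leaf has at most three vertices, and $\mathrm{est}_X=d_{H_X}$ satisfies \eqref{eq:est} by \eqref{eq:aux}, with error at most $\varepsilon R/4$.

\subsection{Rounded profiles at an internal cluster}

Let $X$ be internal, $(A,B)$ one of its two ordered pairs, and $\delta=\varepsilon R/4$. Fix $Q\in\mathcal Q(X)$, let $q_1,\dots,q_t$ be the sequence of $Q\cap V(X)$, and let $H$ be $H_X$ with the path arcs of $(Q,V(X))$. Lemma~\ref{lem:lists} applied to $H$ gives lists $L(u)$. For the distances from the path, apply the lemma to $H$ with all arcs reversed, the sequence $q_t,\dots,q_1$ and the positions $R-p_t\le\dots\le R-p_1$; the reversed path arc $q_{i+1}\to q_i$ has the required weight $(R-p_i)-(R-p_{i+1})$. In the original numbering this gives lists $L'(v)$ of pairs $(l,\lambda)$, sorted by decreasing $l$ and containing the index $t$, such that $\lambda\ge d_H(q_l,v)$; for every $i$ some pair has $l\ge i$ and $\lambda+p_l\le d_H(q_i,v)+p_i+2\gamma$; and $\lambda+p_l$ decreases along the list and is at most $d_H(q_t,v)+p_t$. Define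
\[
\bar\varphi^Q_u(i)=\min_{(l,\lambda)\in L(u),\ l\le i}\delta\Bigl\lceil\frac{\lambda-p_l}{\delta}\Bigr\rceil,\qquad
\bar\psi^Q_v(i)=\min_{(l,\lambda)\in L'(v),\ l\ge i}\delta\Bigl\lceil\frac{\lambda+p_l}{\delta}\Bigr\rceil .
\]
The minima are over nonempty sets, since the lists contain the indices $1$ and $t$. The set grows with $i$ in the first case and shrinks in the second, so $\bar\varphi_u^Q$ is non-increasing and $\bar\psi_v^Q$ is non-decreasing; both take values in $\delta\mathbb Z$. The numbers to be rounded satisfy $\lambda-p_l\in[-R,3R]$ and $\lambda+p_l\in[0,4R]$ by Lemma~\ref{lem:lists}(iii) and \eqref{eq:sand}, so each rounding is a binary search among $O(1/\varepsilon)$ multiples of $\delta$.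

\begin{lemma}\label{lem:round}
With $\varphi_u(i)=d(u,q_i)-p_i$ and $\psi_v(i)=d(q_i,v)+p_i$ the profiles in $G$, for all $u,v\in V(X)$ and all $i$,
\[
\varphi_u(i)\le\bar\varphi^Q_u(i)\le\varphi_u(i)+\varepsilon R/2,\qquad\psi_v(i)\le\bar\psi^Q_v(i)\le\psi_v(i)+\varepsilon R/2 .
\]
\end{lemma}

\begin{proof}
The profiles are monotone by Section~\ref{sec:idea}, since \eqref{eq:pos} applies to consecutive $q_i$. For $(l,\lambda)\in L(u)$ with $l\le i$ we have $\lambda-p_l\ge d(u,q_l)-p_l=\varphi_u(l)\ge\varphi_u(i)$, and for $(l,\lambda)\in L'(v)$ with $l\ge i$ we have $\lambda+p_l\ge d(q_l,v)+p_l=\psi_v(l)\ge\psi_v(i)$. This gives the lower bounds. By Lemma~\ref{lem:lists}(ii), \eqref{eq:sand} and \eqref{eq:aux}, some pair of $L(u)$ with $l\le i$ has $\lambda-p_l\le d_{H_X}(u,q_i)-p_i+2\gamma\le\varphi_u(i)+2\gamma(h+1)$, and some pair of $L'(v)$ with $l\ge i$ has $\lambda+p_l\le d_{H_X}(q_i,v)+p_i+2\gamma\le\psi_v(i)+2\gamma(h+1)$. Here $2\gamma(h+1)=\varepsilon R/4$, and rounding up adds at most $\delta=\varepsilon R/4$.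
\end{proof}

For $(u,v)\in A\times B$ put
\[
\mathrm{est}_X(u,v)=\min_{Q\in\mathcal Q(X)}\ \min_i\bigl(\bar\varphi_u^Q(i)+\bar\psi_v^Q(i)\bigr).
\]
This satisfies \eqref{eq:est}. Indeed, by Lemma~\ref{lem:round} each term is at least $d(u,q_i)+d(q_i,v)\ge d(u,v)$. By Lemma~\ref{lem:walk}(b) a shortest path from $u$ to $v$ visits some $q_i\in Q\cap V(X)$ with $Q\in\mathcal Q(X)$, and the corresponding term is at most $d(u,q_i)+d(q_i,v)+\varepsilon R=d(u,v)+\varepsilon R$.

\subsection{Maximizing by dominance}

Since $d(u,q_i)\in[0,2R]$ and $p_i\in[0,R]$, Lemma~\ref{lem:round} gives $-R\le\bar\varphi_u^Q\le2R+\varepsilon R/2\le3R$. So $\bar\varphi_u^Q$ takes values $k\delta$ with $k$ in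
\[
K=\{k\in\mathbb Z:-R\le k\delta\le3R\},\qquad|K|\le16/\varepsilon+1\le17/\varepsilon .
\]
Let $\alpha_u^{Q,k}$ and $\omega_v^{Q,k}$ be the indices of Lemma~\ref{lem:break} for $\bar\varphi_u^Q$ and $\bar\psi_v^Q$. Applying the lemma to each $Q$, we get for every integer $\kappa$
\begin{equation}\label{eq:dom}
\mathrm{est}_X(u,v)>\kappa\delta\iff\alpha_u^{Q,k}>\omega_v^{Q,\kappa-k}\ \text{ for all }Q\in\mathcal Q(X),\ k\in K .
\end{equation}
This is a dominance condition in dimension $|\mathcal Q(X)|\,|K|\le136/\varepsilon\le s_0$, and Lemma~\ref{lem:dom} decides for all $u\in A$ at once whether some $v\in B$ satisfies it. By \eqref{eq:est}, $0\le\mathrm{est}_X\le D+\varepsilon R\le3R=(12/\varepsilon)\delta$, and $\mathrm{est}_X\in\delta\mathbb Z$. Hence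
\begin{equation}\label{eq:max}
\max_{v\in B}\mathrm{est}_X(u,v)=\delta\cdot\min\{\kappa\ge0:\text{no }v\in B\text{ has }\mathrm{est}_X(u,v)>\kappa\delta\},
\end{equation}
and it suffices to test $\kappa=0,1,\dots,\lfloor12/\varepsilon\rfloor$.

The functions $\bar\varphi,\bar\psi$ are never tabulated, which would cost $t$ per vertex. The index $\alpha_u^{Q,k}$ is the smallest index in $L(u)$ whose rounded value is at most $k\delta$, and $\omega_v^{Q,k'}$ is the largest index in $L'(v)$ whose rounded value is at most $k'\delta$. The rounded values are non-increasing along each list, and only $O(1/\varepsilon)$ consecutive integers $k$ and $k'=\kappa-k$ occur. So all indices needed for one vertex and one path come from one merge of the list with these integers, in time $O(1/\varepsilon)$ plus the length of the list.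

\subsection{Proof of Theorem~\ref{thm:main}}

Output $\tilde D$, the maximum of $\mathrm{est}_X(u,v)$ over all clusters $X$ and all pairs treated by $X$. Every pair is treated and every estimate satisfies \eqref{eq:est}, so $D\le\tilde D\le D+\varepsilon R\le(1+\varepsilon)D$ by \eqref{eq:R}. It remains to add up the time.
\begin{itemize}
\item \emph{Preprocessing.} Computing $R$, $T$, the triangulation, $T^*$ and the hierarchy takes $O(n\log n)$.
\item \emph{Portal lists.} An internal cluster $X$ makes at most $12$ calls of Lemma~\ref{lem:lists} for its children and at most $16$ for the profiles. Each has $M=O(|X|\log n/\varepsilon)$, $(\Delta+R)/\beta=32(h+1)(\lceil\log n\rceil+1)/\varepsilon=O(\log^2n/\varepsilon)$ and $t,|V(X)|\le n$, and costs $O(|X|\log^5n/\varepsilon^2)$. By \eqref{eq:sum} the total is $O(n\log^6n/\varepsilon^2)$.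
\item \emph{Graphs, leaves, vectors.} Extracting the sequences $q_i$ and writing $H_X$ costs $O(|X|\log n/\varepsilon)$ per cluster, and the Dijkstra runs at a leaf cost $O(\log n/\varepsilon)$. Per vertex and cluster, rounding $O(\log n/\varepsilon)$ list entries costs $O(1+\log(1/\varepsilon))$ each, the merges cost $O(\log n/\varepsilon)$, and writing the points for all $\kappa$ costs $O(1/\varepsilon^2)$. By \eqref{eq:sum} all this is within $O(n\log^6n/\varepsilon^2)$.
\item \emph{Dominance.} An internal cluster makes $O(1/\varepsilon)$ calls of Lemma~\ref{lem:dom} with $\nu=3|X_1|+3|X_2|=3|X|<8n$, hence with $\lceil\log\nu\rceil\le\ell:=\lceil\log n\rceil+3$, in dimension at most $s_0$. As $\binom{\ell+s}{s}$ is increasing in $\ell$ and in $s$, a call costs $O(\varepsilon^{-1}|X|)\bigl(\log n+\binom{\ell+s_0}{s_0}\bigr)$, and the total is at most $O(n\log^2n/\varepsilon^2)\binom{\ell+s_0}{s_0}$.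
\end{itemize}
This is the stated bound. Finally $\binom{\ell+s}{s}=\prod_{i=1}^s\frac{\ell+i}{i}\le(\ell+1)^s$ and $s_0\le137/\varepsilon$. Since $\log n\ge\log3>1$, we have $\ell+1=(\log n)^{O(1)}$ and $1/\varepsilon\le2^{1/\varepsilon}=(\log n)^{O(1/\varepsilon)}$, so the total is $n(\log n)^{O(1/\varepsilon)}$. \qed

\begin{remark}\label{rem:scales}
The proof works at two scales. The errors that accumulate along the two recursions are controlled by $\gamma$ and $\beta$, which are smaller than $\varepsilon R$ by logarithmic factors and enter the running time only through $R/\gamma$ and $R/\beta$. The step $\delta$ determines the dimension and must not lose such a factor: in dimension $s\ge\ell$ the coefficient in Lemma~\ref{lem:dom} is at least $\binom{2\ell}{\ell}\ge4^\ell/(2\ell+1)$, which exceeds $n^2/(2\ell+1)$ for $\ell=\lceil\log n\rceil+3$. The coarse step is affordable because the rounding to $\delta\mathbb Z$ is done once per estimate and is never passed to the children. The dominance step is the only source of the dependence of the exponent on $\varepsilon$.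
\end{remark}

\begin{remark}\label{rem:hyp}
Strong connectivity makes all distances at most $2R$ and, together with $p_i\in[0,R]$, confines the profiles to a range of length $O(R)$; this bounds the lengths of the lists, the active sets in Lemma~\ref{lem:lists} and the set $K$. Non-negativity of the weights is used in every Dijkstra run and in the lower bounds of these ranges. That $T$ is a shortest-path tree is used through \eqref{eq:pos}, which makes path arcs safe and profiles monotone, and through $p\le R$. Planarity enters only in Section~\ref{sec:clusters}.
\end{remark}

\section{Extensions}\label{sec:ext}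

\subsection{Proof of Theorem~\ref{thm:ext}(a)}

Let $\ell=\lceil\log n\rceil+3$ and $s=s_0\le137/\varepsilon$. Only the binomial coefficient needs attention. One term of the binomial expansion gives $\binom{\ell+s}{s}x^s\le(1+x)^{\ell+s}$, that is,
\[
\binom{\ell+s}{s}\le(1+x)^\ell\,(1+1/x)^s\qquad(x>0).
\]
Take $x=2^\eta-1\ge\eta\ln2$. The first factor is $2^{\eta\ell}\le2^{\eta(\log n+4)}\le16\,n^\eta$. The second is at most $\bigl(1+\frac1{\eta\ln2}\bigr)^s\le(1+1/\eta)^{s/\ln2}$ by Bernoulli's inequality $1+ay\le(1+y)^a$ with $a=1/\ln2\ge1$ and $y=1/\eta$. This gives the first bound. For the second take $x=y:=s/\ell$. Then $(1+s/\ell)^\ell\le e^s$, so $\binom{\ell+s}{s}\le\bigl(e(1+1/y)\bigr)^s$, whose logarithm is $\ell\cdot y\log\bigl(e(1+1/y)\bigr)$. If $1/\varepsilon=o(\log n)$, then $y\to0$, so $y\log(e(1+1/y))\to0$ and the logarithm is $o(\log n)$. The other factors are $n$ times polynomials in $1/\varepsilon$ and $\log n$, which are $n^{o(1)}$. \qed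

\subsection{Proof of Theorem~\ref{thm:ext}(b)}

If $R=0$, all distances vanish, and the values $0$ and any pair will do. Let $R>0$. Lemma~\ref{lem:dom} answers for every point of $A$, so \eqref{eq:max} is obtained for each $u\in A$ separately. Let $\tilde e^+(u)$ be the maximum of $\mathrm{est}_X(u,v)$ over all $X$ and all pairs with first entry $u$ treated by $X$. Every pair $(u,v)$ is treated, so \eqref{eq:est} gives $e^+(u)\le\tilde e^+(u)\le e^+(u)+\varepsilon R\le e^+(u)+\varepsilon D$. Reversing all arcs of $G$ preserves the hypotheses and $D$ and exchanges $e^+$ with $e^-$, so a second run gives $\tilde e^-$.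

We next find a pair with estimate $\tilde D\ge D>0$. If the maximum is attained at a leaf, the pair is explicit. If it is attained at an internal cluster, then $\tilde D=\kappa^*\delta$ with $\kappa^*\ge1$, and a witness of Lemma~\ref{lem:dom} in the test $\kappa=\kappa^*-1$ has estimate in $\delta\mathbb Z$ above $(\kappa^*-1)\delta$, hence equal to $\tilde D$. By \eqref{eq:est} the pair has $d(u,v)\ge\tilde D-\varepsilon R\ge(1-\varepsilon)D$.

An additive error $\varepsilon D$ need not be small relative to $e^+(u)$: in Example~\ref{ex:cycle}, $e^+(q_1)=0$ and $D=1$. It is small relative to $e(u)=\max(e^+(u),e^-(u))$, because routing a diametral pair through $u$ gives $D\le e^-(u)+e^+(u)\le2e(u)$. So $\tilde e(u)=\max(\tilde e^+(u),\tilde e^-(u))$ satisfies $e(u)\le\tilde e(u)\le e(u)+\varepsilon D\le(1+2\varepsilon)e(u)$, and taking the minimum over $u$ preserves both inequalities. \qed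

\subsection{Proof of Theorem~\ref{thm:ext}(c)}

An embedding on a closed surface is \emph{cellular} if every face is an open disk. Corners, sides, facial walks and the dual graph are defined as in the plane, also on non-orientable surfaces, since they depend only on a neighborhood of each vertex and edge. The Euler genus $g$ satisfies $n_V-n_E+N=2-g$ for $n_V$ vertices, $n_E$ edges and $N$ faces. On a surface, a fundamental cycle need not separate the faces, and the edges outside $T$ outnumber those of a dual spanning tree by $g$. The remedy is to add the root paths to the ends of these $g$ edges to every cluster.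

If $G$ has one vertex, then $D=0$; so assume $n_V\ge2$, hence $n\ge4$. We keep loops and parallel arcs, since deleting an edge could destroy cellularity. Insert dummy edges as before into each face with facial walk of length at least $4$. The embedding stays cellular, and all facial walks now have length $1$, $2$ or $3$. A face of length $k$ is replaced by at most $k$ faces using at most $k$ new edges, and the lengths sum to twice the number of arcs, so $N\le2n$ and $n_E\le3n$.

Lemma~\ref{lem:parity} is local at a vertex and holds unchanged, and so does the first part of the proof of Lemma~\ref{lem:cotree}: the duals of the edges outside $T$ connect all faces. Let $T^*$ be any spanning tree of this dual subgraph; its maximum degree is at most $3$, as a face has at most three sides. Let $\mathcal L$ be the set of edges in neither $T$ nor $T^*$. Then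
\[
|\mathcal L|=n_E-(n_V-1)-(N-1)=g .
\]
Lemma~\ref{lem:hier} uses only that $T^*$ is a tree of maximum degree at most $3$; if $N=1$, the root is a leaf with at most three vertices. Let $\mathcal P_{\mathcal L}$ be the set of the at most $2g$ root paths to endpoints of edges of $\mathcal L$, and add $\mathcal P_{\mathcal L}$ to $\mathcal P(X)$, and hence to $\mathcal Q(X)$, for every cluster $X$; the set $\partial V(X)$ is defined with the enlarged $\mathcal P(X)$. Now $|\mathcal P(X)|\le6+2g$ and $|\mathcal Q(X)|\le8+2g$.

Let $e=xy$ be an edge of $T^*$ and $F$ a component of $T^*-e$. The edges of $\mathrm{cut}(F)$ outside $T$ lie in $\{e\}\cup\mathcal L$. The symmetric difference of $\mathrm{cut}(F)$ with the fundamental cycles of these edges is an even subset of $T$, hence empty, so every edge of $\mathrm{cut}(F)$ lies on one of these cycles. By Lemma~\ref{lem:parity}, a vertex touching faces in both components of $T^*-e$ lies on $P_x$, on $P_y$ or on a path of $\mathcal P_{\mathcal L}$. With this in place of the first step of its proof, Lemma~\ref{lem:bdry}(a) holds as stated, and (b) holds in the form that every vertex of $V(X_1)\cap V(X_2)$ lies on $P_x$, $P_y$ or a path of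 $\mathcal P_{\mathcal L}$, all of which belong to $\mathcal Q(X)$. The proof of Lemma~\ref{lem:walk} uses only these two facts.

In Sections~\ref{sec:aux} and~\ref{sec:est} we skip the paths that do not meet $V(Y)$, respectively $V(X)$; the vertices supplied by Lemma~\ref{lem:walk} lie in these sets, so such paths are never needed. The bounds $|V(X)|\le3|X|$, $|E(X)|\le6|X|$, \eqref{eq:sum}, $t\le n$ and $3|X|\le6n<8n$ hold with the present meaning of $n$. The number of calls of Lemma~\ref{lem:lists} per cluster and the size of $H_X$ each grow by a factor $O(g+1)$, and the dimension in \eqref{eq:dom} is at most $17(8+2g)/\varepsilon\le s_g$. The proofs of Theorem~\ref{thm:main} and of parts (a) and (b) go through with $s_g=O((g+1)/\varepsilon)$ in place of $s_0$. \qed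

\begin{thebibliography}{1}
\bibitem{spgig} \emph{Shortest Paths in Geometric Intersection Graphs}, \texttt{https://core.ac.uk/download/159785643.pdf}.
\end{thebibliography}
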